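
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finitely generated quadratic modules in three or more variables need not be weakly semialgebraic}


\begin{abstract}
A set $S$ of real polynomials is called weakly semialgebraic if, in every polynomially parametrized family with integer coefficients, the parameters for which the member of the family lies in $S$ form a semialgebraic set. Finitely generated quadratic modules of $\mathbb R[X_1]$ have this property. We show that it fails in every number $n\ge 3$ of variables, even for finitely generated preorderings and for a family with a single parameter: the set of good parameters can have infinitely many connected components. The idea is to build a module in which membership of certain polynomials is equivalent to the existence of a one-variable polynomial $u$ that lies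 between two given bounds on $[0,1]$ and satisfies $u(t)\le u(3t)$ for $0\le t\le\frac13$. The second condition compares the values of $u$ at all the points $3^{-k}$, $k\ge0$.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $\mathbb R[X]=\mathbb R[X_1,\dots,X_n]$ with $n\ge1$. A \emph{quadratic module} of $\mathbb R[X]$ is a subset $Q\subseteq\mathbb R[X]$ with $1\in Q$, $Q+Q\subseteq Q$ and $f^2Q\subseteq Q$ for all $f\in\mathbb R[X]$. It is \emph{finitely generated} if there are $g_1,\dots,g_s\in\mathbb R[X]$ with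
\[
Q=\Big\{\sigma_0+\sigma_1g_1+\dots+\sigma_sg_s \;\Big|\; \sigma_i\in\sum\mathbb R[X]^2\Big\},
\]
where $\sum\mathbb R[X]^2$ is the set of sums of squares. A quadratic module closed under multiplication is a \emph{preordering}. A preordering is finitely generated if it is the smallest preordering containing some finite set; in particular, a finitely generated quadratic module that is closed under multiplication is a finitely generated preordering.

The elements of $Q$ are nonnegative wherever all the $g_i$ are, and a representation $\sigma_0+\sum\sigma_ig_i$ is a certificate of this. How complicated is it to decide whether a given polynomial has such a certificate? One way to make this precise is to let the polynomial vary in a family. For $S\subseteq\mathbb R[X]$ and $g\in\mathbb Z[X_1,\dots,X_n,Y_1,\dots,Y_m]$, $m\ge0$, put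
\[
D(g,S)=\{c\in\mathbb R^m\mid g(X,c)\in S\}.
\]
Call $S$ \emph{weakly semialgebraic} if $D(g,S)$ is a semialgebraic subset of $\mathbb R^m$ (a finite Boolean combination of sets defined by polynomial inequalities) for all $m$ and all such $g$.

The simplest case is $Q=\sum\mathbb R[X]^2$. If $f=\sum_lh_l^2\ne0$ and $e=\max_l\deg h_l$, then the degree-$2e$ part of $f$ is a nonzero sum of squares of forms, so $2e=\deg f$. Moreover, writing $f=m^{T}Am$ with $m$ the vector of monomials of degree at most $e$ and $A$ positive semidefinite, one sees that $f$ is a sum of at most as many squares as $m$ has entries. Since the degree of $g(X,c)$ is at most the degree of $g$ in $X$, the statement ``$g(X,c)$ is a sum of squares'' says that a certain system of polynomial equations in $c$ and in boundedly many unknown coefficients has a real solution. By the Tarski--Seidenberg theorem (projections of semialgebraic sets are semialgebraic), $D(g,Q)$ is semialgebraic.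

For general $Q$ the same argument applies once the degrees of the $\sigma_i$ are bounded. With $g_0=1$, the sets
\begin{equation}\label{eq:DN}
D_N=\Big\{c \;\Big|\; g(X,c)=\sum_{i=0}^s\sigma_ig_i \text{ for some } \sigma_i\in\sum\mathbb R[X]^2 \text{ with } \deg\sigma_i\le N\Big\}
\end{equation}
are semialgebraic, they increase with $N$, and their union is $D(g,Q)$. So $D(g,Q)$ is always an increasing union of semialgebraic sets. But there can be cancellation between the terms $\sigma_ig_i$, and then no bound on the degrees is evident. For $n=1$ every finitely generated quadratic module of $\mathbb R[X_1]$ is nevertheless weakly semialgebraic, and in \cite{source} it is asked whether this is also true in higher dimensions, that is, whether for every $n\ge2$ every finitely generated quadratic module of $\mathbb R[X_1,\dots,X_n]$ is weakly semialgebraic. The answer is no.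

\subsection*{The result}

Recall that an expansion of the ordered field $\mathbb R$ is \emph{o-minimal} if every subset of $\mathbb R$ that is definable in it (with parameters) is a finite union of points and intervals. The field $\mathbb R$ itself, whose definable sets are the semialgebraic sets, is an example.

\begin{theorem}\label{thm:main}
For every $n\ge3$ there are a finitely generated preordering $P\subseteq\mathbb R[X_1,\dots,X_n]$, generated by polynomials with integer coefficients, and a polynomial $g\in\mathbb Z[X_1,\dots,X_n,Y]$ of degree $9$ in $X$ such that $D(g,P)\subseteq\mathbb R$ is not definable in any o-minimal expansion of the ordered field $\mathbb R$. In particular $P$ is not weakly semialgebraic, and $P\cap\mathbb R[X]_{\le9}$ is not definable in any such structure.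

Moreover, there is a polynomial $\tilde g\in\mathbb Z[X_1,\dots,X_n,Y_1,Y_2]$, affine-linear in $(Y_1,Y_2)$, such that $D(\tilde g,P)\subseteq\mathbb R^2$ is convex and also not definable in any such structure.
\end{theorem}

Hence ``increasing union of semialgebraic sets'' cannot be improved to ``semialgebraic'' for $n\ge3$, even for preorderings. The preordering is explicit (Section~\ref{sec:encoding}), and so are the parameters that show the failure (Theorem~\ref{thm:explicit}). The construction uses two surfaces that meet in a curve, hence three variables. We do not decide whether the case $n=2$, taken by itself, behaves like $n=1$; the negative answer to the question as posed does not depend on it.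

\subsection*{The plan}

A semialgebraic subset of $\mathbb R$ has finitely many components, so we want a one-parameter family in which membership changes infinitely often. Section~\ref{sec:inequality} describes an elementary problem with this behavior: to find a polynomial $u$ between two bounds that depend on a parameter $c$, subject to $u(t)\le u(3t)$ for $0\le t\le\frac13$. Section~\ref{sec:encoding} builds a quadratic module $Q\subseteq\mathbb R[x,y,z]$ that encodes this problem. Section~\ref{sec:proofs} draws the conclusions.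

\section{An inequality with infinitely many thresholds}\label{sec:inequality}

For given $\psi,\rho\in\mathbb R[x]$ consider the following conditions on a polynomial $u\in\mathbb R[x]$:
\begin{align}
\psi(x)\le u(x)&\le\rho(x) && \text{for } 0\le x\le1,\label{eq:I}\\
u(t)&\le u(3t) && \text{for } 0\le t\le\tfrac13.\label{eq:II}
\end{align}
Iterating \eqref{eq:II} gives $u(3^{-k})\le u(1)$ for every $k\ge0$. So the lower bound $\psi$ at each of the points $1,\frac13,\frac19,\dots$ competes with the single number $\rho(1)$. To let infinitely many of these points matter, we take for $\psi$ a hump of height $c^2$ with its top at $x=c$, and choose $\rho(1)$ slightly smaller than $c^2$: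
\begin{equation}\label{eq:data}
\psi_c(x)=2cx-x^2=c^2-(x-c)^2,\qquad \rho_c(x)=\tfrac78c^2+2(1-x).
\end{equation}
The term $2(1-x)$ only serves to make the upper bound harmless away from $x=1$.

\begin{lemma}\label{lem:chain}
Let $c\in\mathbb R$. If some $u$ satisfies \eqref{eq:I} and \eqref{eq:II} with $\psi=\psi_c$, $\rho=\rho_c$, then $\psi_c(3^{-k})\le\frac78c^2$, that is, $(c-3^{-k})^2\ge\frac18c^2$, for all $k\ge0$. In particular, no such $u$ exists for $c=3^{-k}$, $k\ge0$.
\end{lemma}

\begin{proof}
We have $\psi_c(3^{-k})\le u(3^{-k})\le u(3^{-k+1})\le\dots\le u(1)\le\rho_c(1)=\frac78c^2$.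
\end{proof}

So there is an obstruction whenever $c$ is close to one of the numbers $3^{-k}$, $k\ge0$, where ``close'' is measured relative to $c$. As $c\to0$ through positive values this happens again and again. The value $c=2\cdot3^{-k}$ lies between $3^{-k}$ and $3^{-k+1}$ and has distance at least $\frac c2$ from all these numbers. We shall see that for $k\ge1$ the problem is then solvable.

\begin{example}[the case $k=1$]\label{ex:k1}
For $c=\frac13$ two steps give a contradiction: $\frac19=\psi_c(\frac13)\le u(\frac13)\le u(1)\le\frac78\cdot\frac19$.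

For $c=\frac23$ the choice $u=\psi_c$ works. Indeed, for every $c$,
\[
\psi_c(3t)-\psi_c(t)=4ct-8t^2=4t(c-2t),
\]
and for $c=\frac23$ this is $8t(\frac13-t)\ge0$ on $[0,\frac13]$. Also $\rho_c-\psi_c=x^2-\frac{10}3x+\frac{43}{18}$ is decreasing on $[0,1]$ with value $\frac1{18}>0$ at $x=1$.

For $c=\frac29$, however, $u=\psi_c$ violates \eqref{eq:II}: we have $\psi_c(\frac13)=\frac1{27}>0>\psi_c(1)$. The right end of the hump has to be raised.
\end{example}

\begin{proposition}\label{prop:exists}
Let $c=2\cdot3^{-k}$ with $k\ge1$. Then there is $u\in\mathbb R[x]$ satisfying \eqref{eq:I} and \eqref{eq:II} with $\psi=\psi_c$, $\rho=\rho_c$.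
\end{proposition}

The smallest function $h\ge\psi_c$ on $[0,1]$ satisfying \eqref{eq:II} is easy to write down, and it has room below $\rho_c$. But in general it is not a polynomial. Uniform approximation of $h$ is not enough, because \eqref{eq:II} is an equality at $t=0$: the errors at $3t$ and at $t$ must differ by at most a small multiple of $t$. So we approximate the derivative, and for this we first make $h$ continuously differentiable. Averaging over scalings $x\mapsto(1-\varepsilon s)x$ does this, and it respects \eqref{eq:II} because scalings commute with $t\mapsto3t$.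

\begin{proof}
Write $\psi=\psi_c$, $\rho=\rho_c$. Note $0<c\le\frac23$.

\emph{The envelope.} For $x\in[0,1]$ let $h(x)=\sup_{j\ge0}\psi(3^{-j}x)$.
\begin{itemize}
\item[(a)] Clearly $h\ge\psi$, and for $t\in[0,\frac13]$ we have $h(3t)=\sup_{j\ge0}\psi(3^{1-j}t)\ge\sup_{j\ge1}\psi(3^{1-j}t)=h(t)$.
\item[(b)] The function $\psi$ is increasing on $[0,c]$. If $x\in[0,c]$, then $3^{-j}x\le x\le c$, hence $\psi(3^{-j}x)\le\psi(x)$ for all $j$. So $h=\psi$ on $[0,c]$.
\item[(c)] On $[0,1]$ we have $|\psi'(s)|=|2c-2s|\le2$. So each $x\mapsto\psi(3^{-j}x)$ is $2$-Lipschitz on $[0,1]$, and hence so is $h$.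
\item[(d)] Each $3^{-j}$ is either at most $3^{-k}=\frac c2$ or at least $3^{1-k}=\frac{3c}2$. Hence $\psi(3^{-j})=c^2-(c-3^{-j})^2\le\frac34c^2$ for all $j\ge0$, that is, $h(1)\le\frac34c^2$. With (c),
\[
h(x)\le\tfrac34c^2+2(1-x)=\rho(x)-\tfrac18c^2 .
\]
\end{itemize}

\emph{Making the inequalities strict.} Let $\delta=c^2/48$, so that $\frac18c^2=6\delta$ and $\delta<1$, and put $h_1(x)=h(x)+\delta(1+x)$. Then $h_1$ is $3$-Lipschitz. On $[0,1]$ and for $t\in[0,\frac13]$, respectively, we have
\[
h_1-\psi\ge\delta,\qquad \rho-h_1\ge6\delta-2\delta=4\delta,\qquad h_1(3t)-h_1(t)\ge2\delta t .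
\]

\emph{Averaging.} Let $\varepsilon=\delta/8<\frac12$ and $h_2(x)=\int_0^1h_1((1-\varepsilon s)x)\,ds$ for $x\in[0,1]$. Since $h_1$ is $3$-Lipschitz, $|h_2-h_1|\le\int_0^13\varepsilon s\,ds\le2\varepsilon=\frac\delta4$. Further, for $t\in[0,\frac13]$,
\[
h_2(3t)-h_2(t)=\int_0^1\big(h_1(3(1-\varepsilon s)t)-h_1((1-\varepsilon s)t)\big)ds\ge2\delta(1-\varepsilon)t\ge\delta t .
\]
The function $h_2$ is continuously differentiable on $[0,1]$. On $(0,1]$ this holds because the substitution $r=(1-\varepsilon s)x$ gives $h_2(x)=\frac1{\varepsilon x}\int_{(1-\varepsilon)x}^xh_1(r)\,dr$ with $h_1$ continuous. Near $0$ it holds because on $[0,c]$, by (b), $h_1(x)=\psi(x)+\delta(1+x)$ is a polynomial, and hence so is $h_2$.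

\emph{Approximation.} By Weierstrass' theorem there is $p\in\mathbb R[x]$ with $|p-h_2'|\le\frac\delta4$ on $[0,1]$. Put $u(x)=h_2(0)+\int_0^xp$. The error $e=u-h_2$ satisfies $e(0)=0$ and $|e'|\le\frac\delta4$. So $|e|\le\frac\delta4$ on $[0,1]$ and $|e(3t)-e(t)|\le\frac\delta4\cdot2t=\frac{\delta t}2$ for $t\in[0,\frac13]$. Altogether
\[
u-\psi\ge\delta-\tfrac\delta4-\tfrac\delta4>0,\qquad
\rho-u\ge4\delta-\tfrac\delta4-\tfrac\delta4>0,\qquad
u(3t)-u(t)\ge\delta t-\tfrac{\delta t}2\ge0. \qedhere
\]
\end{proof}

\section{Encoding the inequality in a quadratic module}\label{sec:encoding}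

It remains to find a quadratic module in which membership expresses the solvability of \eqref{eq:I} and \eqref{eq:II}. Let $R=\mathbb R[x,y,z]$ and
\[
\kappa=x(1-x),\qquad\lambda=y(1-y).
\]

\subsection{An unknown function of one variable}

The unknown data in a certificate are sums of squares in all variables. We first need a device that forces such an unknown to be a polynomial in $x$ alone, with prescribed bounds on $[0,1]$.

\begin{lemma}\label{lem:interval}
If $p\in\mathbb R[x]$ is nonnegative on $[0,1]$, then $p=\alpha+\kappa\beta$ with $\alpha,\beta\in\sum\mathbb R[x]^2$.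
\end{lemma}

\begin{proof}
The case $p=0$ is trivial, so let $p\ne0$. Let $M=\sum\mathbb R[x]^2+\kappa\sum\mathbb R[x]^2$. It is closed under addition and multiplication, since $(\alpha+\kappa\beta)(\alpha'+\kappa\beta')=(\alpha\alpha'+\kappa^2\beta\beta')+\kappa(\alpha\beta'+\alpha'\beta)$. Factor $p$ over $\mathbb R$. A pair of nonreal roots gives a factor $(x-s)^2+r^2$. Roots in $(0,1)$ have even multiplicity, because $p$ does not change sign there, and so give squares. A root $-r\le0$ gives the factor $x+r$, and a root $r\ge1$ gives, up to sign, the factor $r-x=(r-1)+(1-x)$. All these factors are nonnegative on $[0,1]$, so the remaining constant is positive. All of them lie in $M$, since $x=x^2+\kappa$ and $1-x=(1-x)^2+\kappa$.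
\end{proof}

\begin{lemma}\label{lem:squeeze}
Let $C\in\mathbb R[x]$.
\begin{itemize}
\item[(i)] If $S=\sigma+\kappa\sigma'$ and $T=\tau+\kappa\tau'$ with $\sigma,\sigma',\tau,\tau'\in\sum\mathbb R[x,y]^2$ satisfy $S+T=C$, then $S\in\mathbb R[x]$ and $0\le S\le C$ on $[0,1]$.
\item[(ii)] If $U\in\mathbb R[x]$ and $0\le U\le C$ on $[0,1]$, then $U=\sigma+\kappa\sigma'$ and $C-U=\tau+\kappa\tau'$ with $\sigma,\sigma',\tau,\tau'\in\sum\mathbb R[x]^2$.
\end{itemize}
The same holds with $x,\kappa$ and $y,\lambda$ interchanged.
\end{lemma}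

\begin{proof}
(i) For $x\in(0,1)$ we have $\kappa(x)>0$, so $0\le S(x,y)\le C(x)$ for all $y\in\mathbb R$. The polynomial $S(x,\cdot)$ is bounded on $\mathbb R$, hence constant. So $\partial_yS$ vanishes on the open set $(0,1)\times\mathbb R$, and therefore identically. Thus $S\in\mathbb R[x]$, and the bounds extend to $[0,1]$ by continuity. (ii) Apply Lemma~\ref{lem:interval} to $U$ and to $C-U$.
\end{proof}

The second summand $T$ is essential, as it provides the upper bound: $S=y^2$ alone is not a function of $x$.

\subsection{Two surfaces}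

Lemma~\ref{lem:squeeze} gives us a free polynomial $u(x)$ between two bounds. Condition \eqref{eq:II}, however, compares values of $u$ at two different points, whereas an identity of polynomials is always an identity at one point. So we use two surfaces over the $(x,y)$-plane. On one of them lives an unknown function $u$ of $x$ alone, and on the other an unknown function $v$ of $y$ alone. Where the surfaces meet, $u(x)$ can be compared with $v(y)$. Put
\[
w=(x-y)(x-3y),\qquad a=z,\qquad b=z-w .
\]
The surfaces $\{a=0\}$ and $\{b=0\}$ meet where $z=w=0$, that is, along the two lines $\{(t,t,0)\}$ and $\{(3t,t,0)\}$. If we can enforce $u\le v$ on the first line and $v\le u$ on the second, for the relevant $t$, we get $u(t)\le v(t)\le u(3t)$; see Figure~\ref{fig:stairs}. For $t>0$ both inequalities come at once from a single nonnegativity condition on $\ell\cdot(u(x)-v(y))$, where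
\[
\ell=x-2y
\]
takes the value $-t$ at $(t,t,0)$ and $t$ at $(3t,t,0)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,0) -- (10.2,0) node[right] {$x$};
\draw[->] (0,0) -- (0,4.3) node[above] {$y$};
\draw (0,0) -- (4,4) node[above right] {$x=y$};
\draw (0,0) -- (9.6,3.2) node[above] {$x=3y$};
\draw[very thick,->] (1,1) -- (2.9,1);
\draw[very thick,->] (3,1) -- (3,2.9);
\draw[very thick,->] (3,3) -- (8.9,3);
\foreach \p in {(1,1),(3,1),(3,3),(9,3)} \fill \p circle (2pt);
\draw[dotted] (1,0) -- (1,1);
\draw[dotted] (3,0) -- (3,1);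
\draw[dotted] (9,0) -- (9,3);
\node[below] at (1,0) {$\frac19$};
\node[below] at (3,0) {$\frac13$};
\node[below] at (9,0) {$1$};
\node[above] at (6,3) {\small $v$ constant};
\node[right] at (3,1.95) {\small $u$ constant};
\end{tikzpicture}
\caption{The surfaces $z=0$ and $z=w$ meet along two lines, shown here in the $(x,y)$-plane. On $z=0$ there is an unknown function $u$ of $x$ alone, which is constant along vertical segments; on $z=w$ there is an unknown function $v$ of $y$ alone, which is constant along horizontal segments. For $0<x\le1$ we enforce $u\le v$ at the points of the line $x=y$ and $v\le u$ at the points of the line $x=3y$. Following the arrows gives $u(\frac19)\le v(\frac19)\le u(\frac13)\le v(\frac13)\le u(1)$.}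
\label{fig:stairs}
\end{figure}

\subsection{Three slots}

We now need a polynomial whose membership in a quadratic module carries three separate pieces of information: one on $\{a=0\}$, one on $\{b=0\}$, and one on their intersection. The three monomials $b^2,a^2,ab$ provide room for them. For $p,q,r\in R$ put
\[
[p,q,r]=-ab\,(p\,b^2+q\,a^2+r\,ab),
\]
and let $J$ be the ideal $(a^3b^2,a^2b^3)=a^2b^2\cdot(a,b)$ of $R$.

Setting $z=0$ identifies $R/(a)$ with $\mathbb R[x,y]$ and sends $b$ to $-w\ne0$. Setting $z=w$ identifies $R/(b)$ with $\mathbb R[x,y]$ and sends $a$ to $w\ne0$. So $a$ and $b$ are prime elements, and neither divides the other. Also $(a,b)=(z,w)$.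

\begin{lemma}\label{lem:slots}
$[p,q,r]\in J$ if and only if $a\mid p$, $b\mid q$ and $r\in(a,b)$.
\end{lemma}

\begin{proof}
If $p=aA$, $q=bB$ and $r\in(a,b)$, then $[p,q,r]=-a^2b^2(bA+aB+r)\in J$. Conversely, let $[p,q,r]\in J$. Division by $-ab$ gives $pb^2+qa^2+rab=ab\,m$ with $m\in(a,b)$. Modulo the prime $a$ this says $a\mid pb^2$, so $p=aA$. In the same way $q=bB$. Dividing by $ab$ we obtain $bA+aB+r=m$, hence $r\in(a,b)$.
\end{proof}

So, modulo $J$, the first slot is seen on $\{a=0\}$, the second on $\{b=0\}$ and the third on the intersection. Now let $Q\subseteq R$ be the quadratic module generated by $\pm a^3b^2$, $\pm a^2b^3$ and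
\[
\begin{aligned}
g_1&=[1,0,\ell],&\quad g_2&=\kappa g_1,&\quad g_3&=[1,0,0],&\quad g_4&=\kappa g_3,\\
g_5&=[0,1,-\ell],&\quad g_6&=\lambda g_5,&\quad g_7&=[0,1,0],&\quad g_8&=\lambda g_7,&\quad g_9&=[0,0,-\kappa].
\end{aligned}
\]
Written out, $g_1=-ab(b^2+\ell ab)$, $g_3=-ab\cdot b^2$, $g_5=-ab(a^2-\ell ab)$, $g_7=-ab\cdot a^2$ and $g_9=\kappa a^2b^2$. For $\psi,\rho\in\mathbb R[x]$ put
\begin{equation}\label{eq:F}
F_{\psi,\rho}=[\rho-\psi,\;4,\;-\ell(\psi+1)]=-ab\big[(\rho-\psi)b^2+4a^2-\ell(\psi+1)ab\big].
\end{equation}

Since $p=\frac14\big((p+1)^2-(p-1)^2\big)$ for all $p\in R$, we have $J\subseteq Q$, and therefore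
\begin{equation}\label{eq:Q}
Q=\Big\{\sigma_0+\sum_{i=1}^9\sigma_ig_i+j\;\Big|\;\sigma_i\in\sum R^2,\ j\in J\Big\}.
\end{equation}
Given $\sigma_1,\dots,\sigma_8\in\sum R^2$ we write
\[
S_1=\sigma_1+\kappa\sigma_2,\qquad S_3=\sigma_3+\kappa\sigma_4,\qquad S_5=\sigma_5+\lambda\sigma_6,\qquad S_7=\sigma_7+\lambda\sigma_8 .
\]

\begin{lemma}\label{lem:equations}
Let $p,q,r\in R$. Then $[p,q,r]\in Q$ if and only if there are $\tau,\sigma_1,\dots,\sigma_9\in\sum R^2$ with
\begin{align}
S_1+S_3&\equiv p &&\mathrm{mod}\ a,\label{eq:E1}\\
S_5+S_7&\equiv q &&\mathrm{mod}\ b,\label{eq:E2}\\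
\ell(S_1-S_5)-\tau-\kappa\sigma_9&\equiv r&&\mathrm{mod}\ (a,b).\label{eq:E3}
\end{align}
\end{lemma}

\begin{proof}
Since $[\cdot,\cdot,\cdot]$ is $R$-linear and $a^2b^2\tau=[0,0,-\tau]$,
\begin{equation}\label{eq:sum}
a^2b^2\tau+\sum_{i=1}^9\sigma_ig_i=\big[S_1+S_3,\;S_5+S_7,\;\ell(S_1-S_5)-\tau-\kappa\sigma_9\big].
\end{equation}
If \eqref{eq:E1}--\eqref{eq:E3} hold, then by Lemma~\ref{lem:slots} the elements $[p,q,r]$ and \eqref{eq:sum} differ by an element of $J\subseteq Q$. Since $a^2b^2\tau\in\sum R^2$, it follows that $[p,q,r]\in Q$.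

Conversely, let $[p,q,r]=\sigma_0+\sum_{i=1}^9\sigma_ig_i+j$ as in \eqref{eq:Q}. All terms except possibly $\sigma_0=\sum_lh_l^2$ are divisible by $ab$, hence so is $\sigma_0$. Setting $z=0$ gives $\sum_lh_l(x,y,0)^2=0$, so $a\mid h_l$ for all $l$. Setting $z=w$ gives $b\mid h_l$ for all $l$. Hence $ab\mid h_l$ for all $l$, and $\sigma_0=a^2b^2\tau$ with $\tau\in\sum R^2$. So $[p,q,r]$ and \eqref{eq:sum} differ by $j\in J$, and Lemma~\ref{lem:slots} gives \eqref{eq:E1}--\eqref{eq:E3}.
\end{proof}

This is where the factor $ab$ in $[p,q,r]$ is used. It forces $\sigma_0$ to be divisible by $a^2b^2$, so that $\sigma_0$ enters only the third slot. Without this factor a square $(fb+ga)^2=f^2b^2+g^2a^2+2fg\,ab$ would mix all three slots.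

\begin{example}[an explicit certificate]\label{ex:certificate}
Let $c=\frac23$, $\psi=\psi_c$, $\rho=\rho_c$. Following Example~\ref{ex:k1}, we take $u=v=\psi$ and put
\[
S_1=0,\qquad S_3=\rho-\psi,\qquad S_5=\psi(y)+1,\qquad S_7=3-\psi(y).
\]
These have the required form, since
\[
\rho-\psi=\tfrac73(1-x)^2+\tfrac1{18}+\tfrac43\kappa,\qquad
\psi(y)+1=1+\tfrac13y^2+\tfrac43\lambda,\qquad
3-\psi(y)=(y-\tfrac23)^2+\tfrac{23}9 .
\]
With $p=\rho-\psi$, $q=4$ and $r=-\ell(\psi+1)$, conditions \eqref{eq:E1} and \eqref{eq:E2} hold as equalities. Condition \eqref{eq:E3} asks that $\ell(\psi(x)-\psi(y))-\tau-\kappa\sigma_9$ be in $(a,b)=(z,w)$. With $\tau=\frac23(x-y)^2(1-x)^2$ and $\sigma_9=\frac23(x-y)^2$ we have $\tau+\kappa\sigma_9=\frac23(x-y)^2(1-x)$ and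
\begin{align*}
\ell(\psi(x)-\psi(y))-\tau-\kappa\sigma_9
&=(x-y)\Big[(x-2y)\big(\tfrac43-x-y\big)-\tfrac23(x-y)(1-x)\Big]\\
&=(x-y)\big(\tfrac23x-\tfrac13x^2+\tfrac13xy-2y+2y^2\big)\\
&=w\cdot\tfrac13(2-x-2y),
\end{align*}
as required. So $F_{\psi,\rho}\in Q$. The general proof follows this pattern.
\end{example}

\subsection{The equivalence}

\begin{proposition}\label{prop:encoding}
Let $\psi,\rho\in\mathbb R[x]$.
\begin{itemize}
\item[(i)] If $F_{\psi,\rho}\in Q$, then some $u\in\mathbb R[x]$ satisfies \eqref{eq:I} and \eqref{eq:II}.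
\item[(ii)] If $\psi\ge-1$ and $\rho\le3$ on $[0,1]$, and some $u\in\mathbb R[x]$ satisfies \eqref{eq:I} and \eqref{eq:II}, then $F_{\psi,\rho}\in Q$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Take $\tau,\sigma_1,\dots,\sigma_9$ as in Lemma~\ref{lem:equations} for $p=\rho-\psi$, $q=4$, $r=-\ell(\psi+1)$.

\emph{On $z=0$.} By \eqref{eq:E1}, $S_1(x,y,0)+S_3(x,y,0)=\rho(x)-\psi(x)$. By Lemma~\ref{lem:squeeze}(i), $S_1(x,y,0)=U(x)$ with $U\in\mathbb R[x]$ and $0\le U\le\rho-\psi$ on $[0,1]$. Put $u=U+\psi$. Then \eqref{eq:I} holds.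

\emph{On $z=w$.} By \eqref{eq:E2}, $S_5(x,y,w)+S_7(x,y,w)=4$. By Lemma~\ref{lem:squeeze}(i) with $x,\kappa$ and $y,\lambda$ interchanged, $S_5(x,y,w)=V(y)$ with $V\in\mathbb R[y]$. Put $v=V-1$.

\emph{On $z=w=0$.} By \eqref{eq:E3} we have $\ell(S_1-S_5+\psi+1)=\tau+\kappa\sigma_9$ at all points with $z=w=0$. At such points $S_1=U(x)$ and $S_5=V(y)$, so
\begin{equation}\label{eq:line}
\ell\cdot\big(u(x)-v(y)\big)=\tau+\kappa\sigma_9 .
\end{equation}
At $(t,t,0)$ with $0<t\le1$ we have $\ell=-t$ and $\kappa=\kappa(t)\ge0$, so $-t(u(t)-v(t))\ge0$, that is, $u(t)\le v(t)$. At $(3t,t,0)$ with $0<t\le\frac13$ we have $\ell=t$ and $\kappa=\kappa(3t)\ge0$, so $t(u(3t)-v(t))\ge0$, that is, $v(t)\le u(3t)$. Together these give \eqref{eq:II} for $t>0$, and for $t=0$ there is nothing to show.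

(ii) By \eqref{eq:I} and the assumptions, $-1\le\psi\le u\le\rho\le3$ on $[0,1]$. Lemma~\ref{lem:squeeze}(ii), applied to $0\le u-\psi\le\rho-\psi$ in the variable $x$ and to $0\le u+1\le4$ in the variable $y$, gives sums of squares $\sigma_1,\dots,\sigma_8$ with
\[
S_1=u(x)-\psi(x),\qquad S_3=\rho(x)-u(x),\qquad S_5=u(y)+1,\qquad S_7=3-u(y).
\]
For $p=\rho-\psi$ and $q=4$, conditions \eqref{eq:E1} and \eqref{eq:E2} hold as equalities. For $r=-\ell(\psi+1)$ condition \eqref{eq:E3} reads
\begin{equation}\label{eq:goal}
\ell\cdot\big(u(x)-u(y)\big)-\tau-\kappa\sigma_9\in(z,w),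
\end{equation}
and we have to find suitable $\tau,\sigma_9\in\sum R^2$. On the line $x=y$ the first term vanishes, so $\tau+\kappa\sigma_9$ should vanish there. On the line $x=3y$, at $(3t,t,0)$, the first term equals $t(u(3t)-u(t))=t^2G(t)$, where
\[
G(t)=\frac{u(3t)-u(t)}t
\]
is a polynomial, because the numerator vanishes at $t=0$. By \eqref{eq:II} and continuity, $G\ge0$ on $[0,\frac13]$. So $G(\frac x3)\ge0$ on $[0,1]$, and by Lemma~\ref{lem:interval} $G(\frac x3)=\alpha(x)+\kappa\beta(x)$ with $\alpha,\beta\in\sum\mathbb R[x]^2$. Put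
\[
\tau=\Big(\frac{x-y}2\Big)^2\alpha(x),\qquad\sigma_9=\Big(\frac{x-y}2\Big)^2\beta(x).
\]
Then $\tau+\kappa\sigma_9=\big(\frac{x-y}2\big)^2G(\frac x3)$ vanishes for $x=y$ and equals $t^2G(t)$ for $(x,y)=(3t,t)$. So the polynomial in \eqref{eq:goal}, which lies in $\mathbb R[x,y]$, vanishes on both lines $x=y$ and $x=3y$. Hence it is divisible by $(x-y)(x-3y)=w$, and \eqref{eq:goal} holds. By Lemma~\ref{lem:equations}, $F_{\psi,\rho}\in Q$.
\end{proof}

\begin{remark}
The numbers $4$ and $1$ in \eqref{eq:F} only provide the a priori bounds $-1\le v\le3$ on $[0,1]$, which make Lemma~\ref{lem:squeeze} applicable on the second surface. The factors $\kappa$ and $\lambda$ restrict all conditions to $[0,1]$. For instance, without $g_9$ the right-hand side of \eqref{eq:line} would be $\tau\ge0$, and the argument for (i) would yield $u(t)\le v(t)\le u(3t)$ for all $t>0$ instead of the restricted condition \eqref{eq:II}.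
\end{remark}

\section{Proof of the theorem}\label{sec:proofs}

For $c\in\mathbb R$ put $F_c=F_{\psi_c,\rho_c}$ with $\psi_c,\rho_c$ from \eqref{eq:data}.

\begin{theorem}\label{thm:explicit}
If $F_c\in Q$ for some $c\in\mathbb R$, then $\psi_c(3^{-k})\le\frac78c^2$ for all $k\ge0$. For every integer $k\ge1$ we have $F_c\notin Q$ for $c=3^{-k}$, and $F_c\in Q$ for $c=2\cdot3^{-k}$.
\end{theorem}

\begin{proof}
The first statement and $F_c\notin Q$ for $c=3^{-k}$ follow from Proposition~\ref{prop:encoding}(i) and Lemma~\ref{lem:chain}. Now let $c=2\cdot3^{-k}$ with $k\ge1$. By Proposition~\ref{prop:exists} there is $u$ satisfying \eqref{eq:I} and \eqref{eq:II}. Since $0<c\le\frac23$, on $[0,1]$ we have $\psi_c\ge-x^2\ge-1$ and $\rho_c\le\frac78\cdot\frac49+2<3$. So $F_c\in Q$ by Proposition~\ref{prop:encoding}(ii).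
\end{proof}

\begin{corollary}\label{cor:three}
Let $g=8F_Y$, that is,
\[
g=-ab\big[(7Y^2+16(1-x)-16Yx+8x^2)\,b^2+32a^2-8\ell\,(2Yx-x^2+1)\,ab\big]\in\mathbb Z[x,y,z,Y].
\]
Then $D(g,Q)\subseteq\mathbb R$ has infinitely many connected components. In particular it is not semialgebraic, and $Q$ is not weakly semialgebraic.
\end{corollary}

\begin{proof}
Since $Q$ is closed under multiplication by positive reals, $D(g,Q)=\{c\mid F_c\in Q\}$. By Theorem~\ref{thm:explicit} this set contains all $2\cdot3^{-k}$ and misses all $3^{-k}$, $k\ge1$. As $3^{-k}<2\cdot3^{-k}<3^{-k+1}$, the points $2\cdot3^{-k}$ lie in pairwise different components. A semialgebraic subset of $\mathbb R$ is a finite union of points and intervals, so $D(g,Q)$ is not semialgebraic.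
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{$Q$ is a preordering.} For $i\le8$ we have $g_i=-ab\,e_i$ with $e_i\in(a,b)^2$. Hence, for $i,j\le8$,
\[
g_ig_j=a^2b^2e_ie_j\in a^2b^2(a,b)=J,\qquad g_9g_i=-\kappa a^3b^3e_i\in J,\qquad g_9^2=\kappa^2a^4b^4\in J .
\]
Since $J$ is an ideal contained in $Q$ and products of sums of squares are sums of squares, \eqref{eq:Q} shows $Q\cdot Q\subseteq Q$. The generators of $Q$ have integer coefficients.

\emph{All $n\ge3$.} Set $(x,y,z)=(X_1,X_2,X_3)$ and let $P\subseteq\mathbb R[X_1,\dots,X_n]$ be the quadratic module generated by the generators of $Q$ and $\pm X_4,\dots,\pm X_n$. As in \eqref{eq:Q}, $P$ consists of the elements $\sigma_0+\sum_{i=1}^9\sigma_ig_i+j$ with sums of squares $\sigma_i$ in $\mathbb R[X]$ and $j$ in the ideal $(a^3b^2,a^2b^3,X_4,\dots,X_n)$. The computation just made shows again that $P$ is closed under multiplication. The substitution $X_4=\dots=X_n=0$ maps $P$ into $Q$ and fixes the elements of $R$, and $Q\subseteq P$. So $P\cap R=Q$. For the polynomial $g$ of Corollary~\ref{cor:three},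 regarded as an element of $\mathbb Z[X,Y]$, we therefore have
\[
D(g,P)=D(g,Q)=\{c\in\mathbb R\mid F_c\in Q\}.
\]

\emph{Non-definability.} By Corollary~\ref{cor:three} this set has infinitely many components, so it is not definable in any o-minimal expansion of the ordered field $\mathbb R$. In particular it is not semialgebraic, so $P$ is not weakly semialgebraic.

The form of degree $9$ in $g$ with respect to $X$ comes from the terms $x^2b^2$ and $\ell x^2ab$ in the bracket of $F_Y$. Since $b$ has leading form $-w$, it equals
\[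
8\cdot zw\cdot(x^2w^2-\ell x^2zw)=8x^2zw^2(w-\ell z)\ne0,
\]
and there are no terms of higher degree. So $g$ has degree $9$ in $X$. Identify $\mathbb R[X]_{\le9}$ with some $\mathbb R^N$ by means of coefficients. Then $D(g,P)$ is the preimage of $P\cap\mathbb R[X]_{\le9}$ under the polynomial map $c\mapsto g(X,c)$. If $P\cap\mathbb R[X]_{\le9}$ were definable in an o-minimal expansion of the ordered field $\mathbb R$, so would be $D(g,P)$.

\emph{The convex family.} Replace $\rho_c$ by $d+2(1-x)$ with a second parameter $d$. This gives the polynomial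
\[
\tilde g=-ab\big[(Y_2+2(1-x)-2Y_1x+x^2)\,b^2+4a^2-\ell\,(2Y_1x-x^2+1)\,ab\big]\in\mathbb Z[X,Y_1,Y_2],
\]
which is affine-linear in $(Y_1,Y_2)$ and satisfies $\tilde g(X,c,\frac78c^2)=F_c$. The set $D(\tilde g,P)$ is convex because $P$ is a convex cone. If it were definable in an o-minimal expansion of the ordered field $\mathbb R$, so would be $\{c\mid(c,\frac78c^2)\in D(\tilde g,P)\}=D(g,P)$.
\end{proof}

\begin{remark}
The example shows directly how degree bounds fail. Let $D_N$ be the sets \eqref{eq:DN} for $g$ and the given generators of $Q$. Each $D_N$ is semialgebraic and contained in $D(g,Q)$, so it has finitely many components and misses all $3^{-k}$, $k\ge1$. Hence it contains $2\cdot3^{-k}$ for only finitely many $k$. So the degrees needed in a certificate for $F_c\in Q$ with $c=2\cdot3^{-k}$ tend to infinity with $k$, although $\deg F_c=9$ throughout.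
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{The Membership Problem For Quadratic Modules With Focus On The One Dimensional Case}, \texttt{https://core.ac.uk/download/11540338.pdf}.
\end{thebibliography}

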